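\title{Class choice and dependent choice of every set length do not imply $\mathrm{DC}_{\mathrm{Ord}}$ over Kelley--Morse set theory}

\begin{abstract}
Let $\kappa$ be an inaccessible cardinal. We force, without adding sets of rank below $\kappa$, a family $\mathcal{C}\subseteq P(V_\kappa)$ such that $(V_\kappa,\in,\mathcal{C})$ satisfies Kelley--Morse set theory, the choice scheme $\mathrm{CC}$, and the dependent choice scheme $\mathrm{DC}_\alpha$ for every ordinal $\alpha$, while $\mathrm{DC}_{\mathrm{Ord}}$ fails for a formula without class quantifiers. More generally, for every infinite regular $\delta\le\kappa$ we obtain such a model of $\mathrm{KM}+\mathrm{CC}$ in which dependent choice holds exactly for the lengths below $\delta$. In a model of $\mathrm{KM}$ with well-founded ordinals, the first failure of dependent choice cannot occur at any other kind of length. The forcing adds a tree of generic classes together with a Kurepa-type system of approximations that makes this tree definable, and a symmetric submodel omits its branches of length $\delta$.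
\end{abstract}

\section{Choice schemes for classes}\label{sec:intro}

We work in second-order set theory, with sets (lower-case letters) and classes (upper-case letters); a second-order formula may quantify over both. \emph{Kelley--Morse set theory} $\mathrm{KM}$ consists of $\mathrm{ZFC}$ for sets, extensionality for classes, class replacement (the restriction of a class function to a set is a set), the global well-order axiom (there is a class well-ordering of $V$), and the full comprehension scheme: $\{x:\varphi(x,\vec A)\}$ is a class for every second-order formula $\varphi$ and all class parameters $\vec A$.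

For a class $Z$, a set $a$ and an ordinal $\beta$ let
\[
Z_a=\{y:(a,y)\in Z\},\qquad Z\restriction\beta=Z\cap(\beta\times V).
\]
Thus one class $Z$ codes the family of its sections $Z_a$, and $Z\restriction\beta$ codes the sequence $\langle Z_\varepsilon:\varepsilon<\beta\rangle$. The global well-order lets us choose sets. The following schemes, each with one instance for every second-order formula $\varphi$, let us choose classes.

\begin{itemize}
\item $\mathrm{CC}$, the \emph{choice scheme}: if for every set $x$ there is a class $X$ with $\varphi(x,X,A)$, then there is a class $Z$ with $\varphi(x,Z_x,A)$ for every set $x$.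
\item $\mathrm{DC}_\alpha$, for an ordinal $\alpha$: if for every class $X$ there is a class $Y$ with $\varphi(X,Y,A)$, then there is a class $Z\subseteq\alpha\times V$ with $\varphi(Z\restriction\beta,Z_\beta,A)$ for every $\beta<\alpha$.
\item $\mathrm{DC}_{\mathrm{Ord}}$: under the same hypothesis there is a class $Z\subseteq\mathrm{Ord}\times V$ with $\varphi(Z\restriction\beta,Z_\beta,A)$ for every ordinal $\beta$.
\end{itemize}

Finitely many parameters, sets or classes, can be coded as sections of a single class $A$, so we use them freely. We call $\varphi(X,Y,A)$ \emph{total} if $\forall X\,\exists Y\,\varphi(X,Y,A)$ holds, and for $\rho\le\mathrm{Ord}$ we call $W\subseteq\rho\times V$ a \emph{solution of length $\rho$} if $\varphi(W\restriction\beta,W_\beta,A)$ holds for all $\beta<\rho$. So $\mathrm{DC}_\rho$ says that total formulas have solutions of length $\rho$.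

Some simple cases show what the schemes measure. If $Z$ is a solution of length $\alpha$ and $\beta\le\alpha$, then $Z\restriction\beta$ is a solution of length $\beta$; hence $\mathrm{DC}_\alpha$ implies $\mathrm{DC}_\beta$ for $\beta\le\alpha\le\mathrm{Ord}$. Solutions of every finite length exist in $\mathrm{KM}$, by induction on the length. If $\kappa$ is inaccessible, all the schemes hold in the full model $(V_\kappa,\in,P(V_\kappa))$, because the choices can be made in $V$. If there is one class $L$ such that for every $X$ some section $L_a$ satisfies $\varphi(X,L_a,A)$, then a solution of length $\mathrm{Ord}$ exists in $\mathrm{KM}$: at each stage take the least suitable index $a$ in the global well-order. A failure of dependent choice therefore needs a supply of witnesses that no single class lists.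

Finally, $\mathrm{DC}_{\mathrm{Ord}}$ implies $\mathrm{CC}$. For a class $B$ let $B^{*}=\{\emptyset\}\cup(\{0\}\times B)$; this class is nonempty and $B$ can be recovered from it. Ordering $V$ first by rank and then by the global well-order gives an enumeration $\langle a_\beta:\beta\in\mathrm{Ord}\rangle$ of $V$. Given $\forall x\,\exists X\,\varphi(x,X,A)$, consider the total formula ``if $\beta$ is the least ordinal with $X_\beta=\emptyset$, then $Y=B^{*}$ for some $B$ with $\varphi(a_\beta,B,A)$''. In a solution $Z$ of length $\mathrm{Ord}$ all sections are nonempty, by induction, so $Z_\beta$ codes a witness for $a_\beta$.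

So $\mathrm{DC}_{\mathrm{Ord}}$ makes $\mathrm{Ord}$ many dependent choices, and it has two natural weakenings: $\mathrm{CC}$ drops the dependence, and the schemes $\mathrm{DC}_\alpha$ bound the length. It is known that the first weakening is drastic: if there is an inaccessible cardinal, then there is a model of $\mathrm{KM}+\mathrm{CC}$ in which $\mathrm{DC}_\omega$ fails. The following question from \cite{source} asks whether both weakenings together can still fall short of $\mathrm{DC}_{\mathrm{Ord}}$.

\begin{quote}
\textbf{Question.} Is it consistent that there is a model of $\mathrm{KM}+\mathrm{CC}$ in which $\mathrm{DC}_\alpha$ holds for every regular cardinal $\alpha$, but $\mathrm{DC}_{\mathrm{Ord}}$ fails?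
\end{quote}

To guess the answer, try to derive $\mathrm{DC}_{\mathrm{Ord}}$. The schemes $\mathrm{DC}_\alpha$ give a solution of each length $\alpha$, and $\mathrm{CC}$ collects one solution of each length into a single class. Nothing makes these solutions extend one another. For a singular length $\alpha$ coherence can be arranged with $\mathrm{cf}(\alpha)<\alpha$ dependent choices (Section~\ref{sec:singular}); for the length $\mathrm{Ord}$ the same method needs $\mathrm{Ord}$ many dependent choices, which is what we wanted to prove. One therefore expects the answer yes, and the task is to build a model that can make $\mathrm{Ord}$ many choices side by side but cannot stack them.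

Our background theory is $\mathrm{ZFC}$ together with ``$\kappa$ is inaccessible''. In a structure whose sets are the elements of $V_\kappa$, we write $\mathrm{DC}_\kappa$ for $\mathrm{DC}_{\mathrm{Ord}}$.

\begin{theorem}\label{thm:A}
In a forcing extension $V[G]$ with $V_\kappa^{V[G]}=V_\kappa$ there is $\mathcal{C}\subseteq P(V_\kappa)$ such that $M=(V_\kappa,\in,\mathcal{C})$ satisfies $\mathrm{KM}+\mathrm{CC}$ and $\mathrm{DC}_\alpha$ for all ordinals $\alpha<\kappa$, and $\mathrm{DC}_{\mathrm{Ord}}$ fails in $M$ for a formula with no class quantifiers and one class parameter. Hence $\mathrm{ZFC}+{}$``there is an inaccessible cardinal'' proves the consistency of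
\[
\mathrm{KM}+\mathrm{CC}+\mbox{``$\mathrm{DC}_\alpha$ for every regular cardinal $\alpha$''}+\neg\mathrm{DC}_{\mathrm{Ord}}.
\]
\end{theorem}

The answer to the question is thus yes, relative to an inaccessible cardinal. The construction works for every regular length.

\begin{theorem}\label{thm:B}
For every infinite regular $\delta\le\kappa$ there are a forcing extension $V[G]$ with $V_\kappa^{V[G]}=V_\kappa$ and in it a model $M_\delta=(V_\kappa,\in,\mathcal{C}_\delta)$ of $\mathrm{KM}+\mathrm{CC}$ in which, for all ordinals $\alpha\le\kappa$, the scheme $\mathrm{DC}_\alpha$ holds if and only if $\alpha<\delta$.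
\end{theorem}

The case $\delta=\omega$ gives another proof of the known result quoted above. The restriction to regular $\delta$ is necessary.

\begin{theorem}\label{thm:C}
Over $\mathrm{KM}$, if the ordinal $\alpha$ is not an infinite regular cardinal and $\mathrm{DC}_\beta$ holds for all $\beta<\alpha$, then $\mathrm{DC}_\alpha$ holds. So in a model of $\mathrm{KM}$ with well-founded ordinals, if some $\mathrm{DC}_\alpha$ with $\alpha\le\mathrm{Ord}$ fails, the first failure is at an infinite regular cardinal or at $\mathrm{Ord}$.
\end{theorem}

By Theorem~\ref{thm:B}, every infinite regular $\delta<\kappa$, as well as $\mathrm{Ord}$, occurs as the first failure in a model of $\mathrm{KM}+\mathrm{CC}$.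

Theorem~\ref{thm:C} is proved in Section~\ref{sec:singular}. Section~\ref{sec:plan} explains the forcing construction on small cases, and Sections \ref{sec:forcing}--\ref{sec:failure} prove Theorems \ref{thm:A} and~\ref{thm:B} together. Section~\ref{sec:param} shows that a failure of $\mathrm{DC}_{\mathrm{Ord}}$ always has a parameter-free instance.

\section{Lengths that are not regular}\label{sec:singular}

Work in $\mathrm{KM}$ and fix a total formula $\varphi(X,Y,A)$. To glue short solutions into a long one, we must be able to continue a given solution, not only to produce one from scratch.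

\begin{lemma}\label{lem:extend}
Let $\rho'=\rho+\rho''$ be ordinals and assume $\mathrm{DC}_{\rho''}$. Every solution $W$ of length $\rho$ extends to a solution $W'$ of length $\rho'$ with $W'\restriction\rho=W$.
\end{lemma}

\begin{proof}
For a class $X$ let $\rho\oplus X=\{(\rho+\beta,y):\beta\in\mathrm{Ord},\ (\beta,y)\in X\}$. The formula $\varphi(W\cup(\rho\oplus X),Y,A)$ in the variables $X,Y$ is total. Let $Z$ be a solution of length $\rho''$ for it, and let $W'=W\cup(\rho\oplus Z)$. For $\beta<\rho$ we have $W'\restriction\beta=W\restriction\beta$ and $W'_\beta=W_\beta$. For $\beta<\rho''$ we have $W'\restriction(\rho+\beta)=W\cup(\rho\oplus(Z\restriction\beta))$ and $W'_{\rho+\beta}=Z_\beta$. Every ordinal below $\rho'$ is below $\rho$ or of the form $\rho+\beta$ with $\beta<\rho''$, so $W'$ is a solution of length $\rho'$ for $\varphi$.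
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Assume $\mathrm{DC}_\beta$ for all $\beta<\alpha$. For $\alpha=0$ the empty class is a solution. For $\alpha=\beta+1$ take a solution $Z$ of length $\beta$ and a class $Y$ with $\varphi(Z,Y,A)$; then $Z\cup(\{\beta\}\times Y)$ is a solution of length $\alpha$.

Let $\alpha$ be a limit ordinal. Since $\alpha$ is not a regular cardinal, $\mu=\mathrm{cf}(\alpha)<\alpha$. Fix a strictly increasing, continuous sequence $\langle\alpha_i:i<\mu\rangle$ cofinal in $\alpha$ with $\alpha_0=0$. We use $\mathrm{DC}_\mu$ to choose, at stage $i$, the block of a solution that lies on the interval $[\alpha_i,\alpha_{i+1})$. A block may be empty, so we add $\emptyset$ to it as a marker from which the stage can be read off; the marker is not an ordered pair and is not confused with the block. Let $\psi(X,Y)$ say: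
\begin{quote}
if $i<\mu$ is such that $X\subseteq i\times V$, $\emptyset\in X_j$ for all $j<i$, and $W=\bigcup_{j<i}(X_j\setminus\{\emptyset\})$ is a solution of length $\alpha_i$ for $\varphi$, then $\emptyset\in Y$, $Y\setminus\{\emptyset\}\subseteq[\alpha_i,\alpha_{i+1})\times V$, and $W\cup(Y\setminus\{\emptyset\})$ is a solution of length $\alpha_{i+1}$ for $\varphi$.
\end{quote}
There is at most one such $i$, namely $\{j:X_j\ne\emptyset\}$. The formula $\psi$ is total: write $\alpha_{i+1}=\alpha_i+\rho''$, note that $\rho''\le\alpha_{i+1}<\alpha$, extend $W$ to a solution $W'$ of length $\alpha_{i+1}$ by Lemma~\ref{lem:extend}, and let $Y=\{\emptyset\}\cup(W'\setminus W)$.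

By $\mathrm{DC}_\mu$ there is $Z\subseteq\mu\times V$ with $\psi(Z\restriction i,Z_i)$ for all $i<\mu$. Let $W^i=\bigcup_{j<i}(Z_j\setminus\{\emptyset\})$ for $i\le\mu$, and put $\alpha_\mu=\alpha$. We show by induction on $i\le\mu$ that $W^i$ is a solution of length $\alpha_i$ and that $\emptyset\in Z_j$ and $Z_j\setminus\{\emptyset\}\subseteq[\alpha_j,\alpha_{j+1})\times V$ for $j<i$. For $i=0$ there is nothing to prove. If the statement holds for $i<\mu$, then $Z\restriction i$ satisfies the premise of $\psi$, and the conclusion of $\psi$ is the statement for $i+1$. Let $i$ be a limit and $\beta<\alpha_i$. By continuity $\beta<\alpha_j$ for some $j<i$. The blocks with index at least $j$ lie in $[\alpha_j,\alpha_i)\times V$, so $W^i\restriction\beta=W^j\restriction\beta$ and $(W^i)_\beta=(W^j)_\beta$, and $\varphi$ holds at $\beta$. Thus $W^\mu$ is a solution of length $\alpha$.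

For the second statement, consider the collection of those $\alpha\le\mathrm{Ord}$ of the model at which some instance of $\mathrm{DC}_\alpha$ fails. Its definition quantifies over formulas and takes place outside the model, so it is the well-foundedness of the ordinals that gives it a least element. By the first statement this element is an infinite regular cardinal of the model or $\mathrm{Ord}$.
\end{proof}

\section{The construction in small cases}\label{sec:plan}

From now on fix an inaccessible $\kappa$ and an infinite regular $\delta\le\kappa$; a reader interested only in the question may read $\delta=\kappa$ throughout. Let $\lambda=\kappa^+$. For a sequence $x$ we write $\mathrm{lh}(x)$ for its length, $x_{<\beta}=x\restriction\beta$ and $x_{\le\varepsilon}=x\restriction(\varepsilon+1)$. Let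
\[
\mathbb{T}=\bigcup_{\beta<\delta}{}^{\beta+1}\lambda
\]
be the set of sequences from $\lambda$ of successor length below $\delta$. A set $A\subseteq\mathbb{T}$ is \emph{down-closed} if $t\in A$ and $\varepsilon<\mathrm{lh}(t)$ imply $t_{\le\varepsilon}\in A$. A \emph{$\delta$-branch} of $A$ is a function $s:\delta\to\lambda$ with $s_{\le\varepsilon}\in A$ for all $\varepsilon<\delta$.

We shall add a subset $b_t$ of $\kappa$ for each $t\in\mathbb{T}$ and consider the sequences $z_t=\langle b_{t_{\le\varepsilon}}:\varepsilon<\mathrm{lh}(t)\rangle$. The failing instance of $\mathrm{DC}_\delta$ asks to continue a sequence $\langle b_{s_{\le\varepsilon}}:\varepsilon<\beta\rangle$, where $s\in{}^\beta\lambda$ and $\beta<\delta$, by some $b_{s^\frown\langle i\rangle}$. Stage $\beta$ chooses a class with an index of length $\beta+1$, which is why $\mathbb{T}$ has only successor lengths. A solution of length $\delta$ contains the classes $b_t$ along a whole $\delta$-branch of $\mathbb{T}$. The classes of the model will be the subsets of $V_\kappa$ in the intermediate extensions $V[G_A]$, where $G_A$ is a part of the generic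 filter that knows $b_t$ only for $t\in A$, and $A$ ranges over \emph{supports}: down-closed sets of size at most $\kappa$ without $\delta$-branches. Two points need an idea.

\subsection*{Why choice survives}
The scheme $\mathrm{CC}$ asks for $\kappa$ many classes at once, and the union of their supports may have a $\delta$-branch. For $\beta<\delta$ let $B_\beta$ be the set of constantly zero $t\in\mathbb{T}$ of length at most $\beta+1$. No $B_\beta$ has a $\delta$-branch, but $\bigcup_{\beta<\delta}B_\beta$ has one. Now let $B'_\beta$ be obtained from $B_\beta$ by changing the first entry of each element to $\beta$. A $\delta$-branch $s$ of $\bigcup_{\beta<\delta}B'_\beta$ would have all its initial segments in $B'_{s(0)}$, where lengths are bounded by $s(0)+1<\delta$; so there is none. If $t_\beta$ is the longest element of $B'_\beta$, the class whose $\beta$th section codes $z_{t_\beta}$ has support $\bigcup_\beta B'_\beta$. It lists sequences of unbounded lengths below $\delta$, as $\mathrm{CC}$ demands, and they do not cohere. In general we shall move the supports of the witnesses apart by automorphisms of $\mathbb{T}$.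

\subsection*{How the model recognizes the sequences $z_t$}
The instance of $\mathrm{DC}_\delta$ must be written in the language of the model, which cannot refer to the index set $\mathbb{T}$ of size at least $\kappa^+$, and by Section~\ref{sec:intro} no class may list all the $b_t$. Instead we add one class $U$ of set-sized approximations, such that the $z_t$ are the sequences all of whose approximations lie in $U$, apart from degenerate ones.

Consider first the case of a single level, a family $\{b_i:i<\lambda\}\subseteq{}^\kappa2$. Let a condition consist of a height $\alpha<\kappa$; sets $U_\gamma\subseteq{}^\gamma2$ for $\gamma\le\alpha$ that contain the zero functions and are closed under restriction and under extension by zeros; a set $D\subseteq\lambda$ of size less than $\kappa$; and a map $f:D\to U_\alpha$, where $f(i)$ is a promised initial segment of $b_i$. Stronger conditions add levels, enlarge $D$ and extend the values of $f$. Closure under extension by zeros guarantees that a promise $f(i)$ can always be continued to a greater height. Its price is that the generic tree has eventually zero branches.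 All other branches are among the $b_i$. Suppose $p_0$ forces that $\dot z$ is a branch with unboundedly many $1$'s that differs from every $b_i$. Given $p_n$ with height $\alpha_n$ and domain $D_n$, let $p_{n+1}\le p_n$ decide an initial segment $c_n$ of $\dot z$ that is long enough to differ from $b_i$ for each of the fewer than $\kappa$ indices $i\in D_n$ and to take the value $1$ at or above $\alpha_n$, and let $p_{n+1}$ have height at least the length of $c_n$. At the height $\alpha=\sup_n\alpha_n$ we choose the level $U_\alpha$ ourselves: it consists of the functions $\bigcup_nf_n(i)$ for $i\in\bigcup_nD_n$ and of the extensions by zeros of lower nodes. The function $c=\bigcup_nc_n$ is of neither kind, yet the resulting condition forces $\dot z\restriction\alpha=c$. So $\dot z$ is not a branch.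

With two levels the class $U$ must also record that $b_{\langle i,j\rangle}$ sits on top of $b_{\langle i\rangle}$. So $U_\gamma$ contains, besides single functions, pairs of functions that approximate $(b_{\langle i\rangle},b_{\langle i,j\rangle})$. What is the right closure under extension by zeros? Let $p$ make promises $f_p(\langle i\rangle)$ and $f_p(\langle i,j\rangle)$, and let $u$ be a higher condition that extends the first promise to some $f_u(\langle i\rangle)$ and does not mention $\langle i,j\rangle$. The symmetry arguments need $p$ and $u$ to be compatible. So the top level of $u$ must contain the pair consisting of $f_u(\langle i\rangle)$, over which we have no control, and an extension of $f_p(\langle i,j\rangle)$. We therefore require that the last function may be extended by zeros over \emph{any} admissible extension of the earlier ones. This is clause (d) below. Clause (e) allows a new index to enter with the zero function.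

\subsection*{Facts about forcing}
Stronger conditions are smaller, and $1$ is the largest condition. We use the following standard facts about a set forcing $\mathbb{P}$ and a generic filter $G$.
\begin{itemize}
\item[(F1)] For each formula the forcing relation is definable in $V$, and a statement holds in $V[G]$ if and only if it is forced by some $p\in G$.
\item[(F2)] If $p\in G$, $E\in V$, and $E$ is predense below $p$ (every $u\le p$ is compatible with a member of $E$), then $G\cap E\ne\emptyset$.
\item[(F3)] If $\mathbb{P}$ is $<\kappa$-closed (every decreasing sequence of length less than $\kappa$ has a lower bound), then every function in $V[G]$ from an ordinal $\theta<\kappa$ into $V$ belongs to $V$.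
\item[(F4)] An automorphism $\pi$ of $\mathbb{P}$ acts on names by $\pi\tau=\{(\pi\sigma,\pi p):(\sigma,p)\in\tau\}$. It fixes the names $\check x$, and $p\Vdash\psi(\vec\tau)$ if and only if $\pi p\Vdash\psi(\pi\vec\tau)$.
\end{itemize}

\section{Systems of arrays and the forcing}\label{sec:forcing}

Think of a sequence $x=\langle x_\varepsilon:\varepsilon<\beta\rangle$ of functions in ${}^\gamma2$ as an array of zeros and ones with $\beta$ rows of width $\gamma$. The operations $x_{<\eta}$ and $x_{\le\varepsilon}$ keep the first rows. For $\gamma'\le\gamma$ the operation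
\[
x\|\gamma'=\langle x_\varepsilon\restriction\gamma':\varepsilon<\beta\rangle
\]
keeps the first $\gamma'$ columns. The two kinds of operations commute. Let $0^\gamma$ be the zero function in ${}^\gamma2$. Given a set $U_\gamma$, a \emph{$\gamma$-chain of length $\beta$} is an array $y$ with $\beta$ rows of width $\gamma$ such that $y_{\le\varepsilon}\in U_\gamma$ for all $\varepsilon<\beta$. Here $\beta$ may be $0$ or a limit ordinal.

\begin{definition}\label{def:system}
A \emph{system of height $\alpha<\kappa$} is a sequence $\langle U_\gamma:\gamma\le\alpha\rangle$ such that the following hold for all $\gamma\le\alpha$.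
\begin{itemize}
\item[(a)] Each $x\in U_\gamma$ has the form $\langle x_\varepsilon:\varepsilon\le\beta\rangle$ with $x_\varepsilon\in{}^\gamma2$ and $\beta<\min(\gamma,\delta)$.
\item[(b)] If $x\in U_\gamma$ has length $\beta+1$ and $\varepsilon\le\beta$, then $x_{\le\varepsilon}\in U_\gamma$.
\item[(c)] If $x\in U_\gamma$ has length $\beta+1$ and $\beta<\gamma'<\gamma$, then $x\|\gamma'\in U_{\gamma'}$.
\item[(d)] If $\gamma'<\gamma$, $x\in U_{\gamma'}$ has length $\beta+1$, and $y$ is a $\gamma$-chain of length $\beta$ with $y\|\gamma'=x_{<\beta}$, then $y^\frown\langle w\rangle\in U_\gamma$, where $w\in{}^\gamma2$ extends $x_\beta$ and is $0$ on $[\gamma',\gamma)$.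
\item[(e)] If $\beta<\min(\gamma,\delta)$ and $y$ is a $\gamma$-chain of length $\beta$, then $y^\frown\langle0^\gamma\rangle\in U_\gamma$.
\end{itemize}
\end{definition}

The bound $\beta<\gamma$ in (a) matters when $\delta=\kappa$: it makes the rank of $U_\gamma$ less than $\gamma+\omega$, so that systems are elements of $V_\kappa$. It also gives $U_0=\emptyset$.

If $D\subseteq\mathbb{T}$ is down-closed and $f:D\to{}^\alpha2$, the \emph{thread} of $t\in D$ is the array
\[
\vec f(t)=\langle f(t_{\le\varepsilon}):\varepsilon<\mathrm{lh}(t)\rangle .
\]
Note that $\vec f(t)_{\le\varepsilon}=\vec f(t_{\le\varepsilon})$.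

\begin{definition}\label{def:forcing}
A condition in $\mathbb{P}$ is a tuple $p=(\alpha_p,U^p,D_p,f_p)$ where $U^p=\langle U^p_\gamma:\gamma\le\alpha_p\rangle$ is a system of height $\alpha_p<\kappa$; $D_p\subseteq\mathbb{T}$ is down-closed, $|D_p|<\kappa$, and $\mathrm{lh}(t)\le\alpha_p$ for $t\in D_p$; $f_p:D_p\to{}^{\alpha_p}2$; and $\vec f_p(t)\in U^p_{\alpha_p}$ for $t\in D_p$. We put $q\le p$ if $\alpha_q\ge\alpha_p$, $U^q_\gamma=U^p_\gamma$ for $\gamma\le\alpha_p$, $D_q\supseteq D_p$, and $f_q(t)\restriction\alpha_p=f_p(t)$ for $t\in D_p$. The largest condition is $1=(0,\langle\emptyset\rangle,\emptyset,\emptyset)$.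
\end{definition}

We first show how to add a level. At successor steps we are as generous as (c) permits, so that the promises can be continued by arbitrary bits.

\begin{lemma}[Successor step]\label{lem:succ}
Let $p\in\mathbb{P}$, $\alpha=\alpha_p$ and $e:D_p\to2$. There is $q\le p$ with $\alpha_q=\alpha+1$, $D_q=D_p$ and $f_q(t)=f_p(t)^\frown\langle e(t)\rangle$ for $t\in D_p$.
\end{lemma}

\begin{proof}
Write $U_\gamma=U^p_\gamma$ for $\gamma\le\alpha$. Let $U_{\alpha+1}$ be the set of arrays $x=\langle x_\varepsilon:\varepsilon\le\beta\rangle$ of width $\alpha+1$ with $\beta<\min(\alpha+1,\delta)$ such that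
\[
x_{\le\varepsilon}\|\alpha\in U_\alpha\quad\mbox{for all $\varepsilon\le\beta$ with $\varepsilon<\alpha$};
\]
call this the requirement at $\varepsilon$. We check (a)--(e) for $\gamma=\alpha+1$. Clause (a) is part of the definition, and (b) holds because the requirement at $\varepsilon$ depends only on $x_{\le\varepsilon}$.

(c) If $\beta<\gamma'\le\alpha$, then $\beta<\alpha$, so $x\|\alpha\in U_\alpha$. This is the claim if $\gamma'=\alpha$; if $\gamma'<\alpha$, apply (c) at level $\alpha$ to $x\|\alpha$.

For (d) and (e) let $y$ be an $(\alpha+1)$-chain of length $\beta\le\alpha$. For $\varepsilon<\beta$ we have $y_{\le\varepsilon}\in U_{\alpha+1}$ and $\varepsilon<\alpha$, so $y_{\le\varepsilon}\|\alpha\in U_\alpha$. Hence $y\|\alpha$ is an $\alpha$-chain, and any array $y^\frown\langle w\rangle$ meets the requirements at all $\varepsilon<\beta$. Only the requirement at $\beta$ remains.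

(d) Let $\gamma'\le\alpha$ and $x\in U_{\gamma'}$, $y$, $w$ be as in (d). By (a), $\beta<\gamma'\le\alpha$ and $\beta<\delta$. If $\gamma'=\alpha$, then $(y^\frown\langle w\rangle)\|\alpha=x\in U_\alpha$. If $\gamma'<\alpha$, then (d) at level $\alpha$, applied to $x$ and the $\alpha$-chain $y\|\alpha$, gives $(y^\frown\langle w\rangle)\|\alpha\in U_\alpha$.

(e) If $\beta<\alpha$, then (e) at level $\alpha$ gives $(y\|\alpha)^\frown\langle0^\alpha\rangle\in U_\alpha$. If $\beta=\alpha$, there is no requirement at $\beta$.

Finally, for $t\in D_p$ and $\varepsilon<\mathrm{lh}(t)$ we have $\vec f_q(t)_{\le\varepsilon}\|\alpha=\vec f_p(t_{\le\varepsilon})\in U_\alpha$, so $\vec f_q(t)\in U_{\alpha+1}$.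
\end{proof}

At limit steps we are as stingy as possible: the new level contains only what the promises and clauses (d) and (e) call for.

\begin{lemma}[Limit step]\label{lem:limit}
Let $\alpha<\kappa$ be a limit ordinal and let $\langle U_\gamma:\gamma<\alpha\rangle$ satisfy \emph{(a)--(e)}. Let $D\subseteq\mathbb{T}$ be down-closed with $|D|<\kappa$ and all lengths below $\alpha$, and let $f:D\to{}^\alpha2$ be such that $\vec f(t)\|\gamma\in U_\gamma$ whenever $t\in D$ and $\mathrm{lh}(t)\le\gamma<\alpha$. Let $U_\alpha=U_\alpha(D,f)$ be the set of arrays $x=\langle x_\varepsilon:\varepsilon\le\beta\rangle$ of width $\alpha$ with $\beta<\min(\alpha,\delta)$ such that for every $\varepsilon\le\beta$ one of the following holds: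
\begin{itemize}
\item[(i)] $x_{\le\varepsilon}=\vec f(t)$ for some $t\in D$;
\item[(ii)] for some $\gamma'$ with $\varepsilon<\gamma'<\alpha$, we have $x_{\le\varepsilon}\|\gamma'\in U_{\gamma'}$ and $x_\varepsilon$ is $0$ on $[\gamma',\alpha)$;
\item[(iii)] $x_\varepsilon=0^\alpha$.
\end{itemize}
Then $\langle U_\gamma:\gamma\le\alpha\rangle$ is a system, $\vec f(t)\in U_\alpha$ for $t\in D$, and
\begin{itemize}
\item[$(\star)$] if $x\in U_\alpha$ has length $\beta+1$ and the last row $x_\beta$ takes the value $1$ unboundedly often below $\alpha$, then $x=\vec f(t)$ for some $t\in D$.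
\end{itemize}
\end{lemma}

\begin{proof}
Clause (a) is part of the definition. The condition at $\varepsilon$ depends only on $x_{\le\varepsilon}$, which gives (b). A thread $\vec f(t)$ satisfies (i) at each $\varepsilon$, witnessed by $t_{\le\varepsilon}\in D$. Statement $(\star)$ holds because (ii) and (iii) at $\varepsilon=\beta$ make $x_\beta$ eventually zero, so that (i) must hold at $\beta$.

If $y$ is an $\alpha$-chain of length $\beta$, any array $y^\frown\langle w\rangle$ meets the conditions at all $\varepsilon<\beta$. In the situation of (d), $(y^\frown\langle w\rangle)\|\gamma'=x\in U_{\gamma'}$ and $\beta<\min(\gamma',\delta)$ by (a), so (ii) holds at $\beta$. In the situation of (e), (iii) holds at $\beta$.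

For (c) let $x\in U_\alpha$ have length $\beta+1$. We show by induction on $\varepsilon\le\beta$ that $x_{\le\varepsilon}\|\gamma\in U_\gamma$ for all $\gamma\in(\varepsilon,\alpha)$. Fix such a $\gamma$. By the induction hypothesis, $y=x_{<\varepsilon}\|\gamma$ is a $\gamma$-chain. If (i) holds at $\varepsilon$, then $\mathrm{lh}(t)=\varepsilon+1\le\gamma$ and the claim is the hypothesis on $f$. Suppose (ii) holds with $\gamma'$. For $\gamma=\gamma'$ the claim is given; for $\gamma<\gamma'$ it follows from (c) at level $\gamma'$; for $\gamma>\gamma'$ it follows from (d) at level $\gamma$, applied to $x_{\le\varepsilon}\|\gamma'\in U_{\gamma'}$ and $y$. If (iii) holds, the claim follows from (e) at level $\gamma$, applied to $y$.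
\end{proof}

\begin{example}\label{ex:omega}
Start from $U_0=\emptyset$ and apply the construction of Lemma~\ref{lem:succ} repeatedly. By induction, $U_n$ is the set of all arrays of width $n$ with at least one and at most $n$ rows. Hence any small down-closed $D$ with finite lengths and any $f:D\to{}^\omega2$ satisfy the hypothesis of Lemma~\ref{lem:limit} for $\alpha=\omega$, and $U_\omega(D,f)$ consists of the arrays $x$ with finitely many rows such that, for each $\varepsilon$, the row $x_\varepsilon$ is eventually zero or $x_{\le\varepsilon}$ is a thread. Let $D=\{\langle0\rangle,\langle1\rangle,\langle0,0\rangle\}$, and let $f$ take three distinct values $a,b,c$ on these nodes, none eventually zero. Then $\langle a\rangle$, $\langle b\rangle$ and $\langle a,c\rangle$ belong to $U_\omega(D,f)$, while $\langle c\rangle$ and $\langle b,c\rangle$ do not. The level $\omega$ has recorded that $c$ lies on top of $a$.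
\end{example}

\begin{lemma}[Closure]\label{lem:closed}
The forcing $\mathbb{P}$ is $<\kappa$-closed. More precisely, let $\langle p_i:i<\theta\rangle$ be decreasing, where $\theta<\kappa$ is a limit ordinal, and let $D=\bigcup_iD_{p_i}$ and $f(t)=\bigcup\{f_{p_i}(t):t\in D_{p_i}\}$. There is a lower bound $p$ with $\alpha_p=\sup_i\alpha_{p_i}$, $D_p=D$ and $f_p=f$. If the heights $\alpha_{p_i}$ are not eventually constant, one may take $U^p_{\alpha_p}=U_{\alpha_p}(D,f)$.
\end{lemma}

\begin{proof}
The set $D$ is down-closed, and $|D|<\kappa$ and $\alpha=\sup_i\alpha_{p_i}<\kappa$ because $\kappa$ is regular. If the heights are eventually constant, so are the systems, and each thread $\vec f(t)$ equals $\vec f_{p_i}(t)$ for all large $i$; take the eventual system. Otherwise $\alpha$ is a limit ordinal above all $\alpha_{p_i}$, hence above all lengths of elements of $D$. Let $U_\gamma$, $\gamma<\alpha$, be the levels of the systems $U^{p_i}$. If $t\in D$ and $\mathrm{lh}(t)\le\gamma<\alpha$, choose $i$ with $t\in D_{p_i}$ and $\alpha_{p_i}>\gamma$; then $\vec f(t)\|\gamma=\vec f_{p_i}(t)\|\gamma\in U_\gamma$ by (c).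 Apply Lemma~\ref{lem:limit}.
\end{proof}

Using Lemma~\ref{lem:succ} at successor steps and Lemma~\ref{lem:closed} at limit steps, every $p$ has extensions of every height in $[\alpha_p,\kappa)$. By (F3), $\mathbb{P}$ adds no sequences of ground-model elements of length less than $\kappa$. Three consequences are used throughout. First, $V_\kappa^{V[G]}=V_\kappa$, by induction on rank, since $|V_\alpha|<\kappa$ for $\alpha<\kappa$ and so $V_\alpha$ has no new subsets. Second, $\kappa$ and $\delta$ remain regular, since a cofinal map from a smaller ordinal would lie in $V$. Third, $\kappa$ remains inaccessible.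

\begin{lemma}[Density]\label{lem:dense}
For $t\in\mathbb{T}$ the set $\{q:t\in D_q\}$ is dense. For $t\ne t'$ in $\mathbb{T}$ and $\gamma<\kappa$, the set of $q$ such that $t,t'\in D_q$ and $f_q(t)(\xi)=1$, $f_q(t')(\xi)=0$ for some $\xi\in[\gamma,\alpha_q)$ is dense.
\end{lemma}

\begin{proof}
Given $p$, we may assume $\alpha=\alpha_p\ge\mathrm{lh}(t)$, as $\mathrm{lh}(t)<\delta\le\kappa$. Add to $D_p$ the missing nodes $t_{\le\varepsilon}$ and give them the value $0^\alpha$. By induction on $\varepsilon<\mathrm{lh}(t)$ the thread of $t_{\le\varepsilon}$ is in $U^p_\alpha$: if $t_{\le\varepsilon}\in D_p$ it is a thread of $p$, and otherwise it is an $\alpha$-chain of length $\varepsilon<\min(\alpha,\delta)$ followed by $0^\alpha$, so (e) applies. For the second part, put $t$ and $t'$ into the domain, raise the height to at least $\gamma$, and apply Lemma~\ref{lem:succ} with $e(t)=1$ and $e(t')=0$.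
\end{proof}

Let $G$ be $\mathbb{P}$-generic over $V$. For $\gamma<\kappa$ and $t\in\mathbb{T}$ let
\[
U_\gamma=U^p_\gamma\ \ (p\in G,\ \alpha_p\ge\gamma),\qquad b_t=\bigcup\{f_p(t):p\in G,\ t\in D_p\}\in{}^\kappa2,
\]
and $z_t=\langle b_{t_{\le\varepsilon}}:\varepsilon<\mathrm{lh}(t)\rangle$. If $p\in G$ and $t\in D_p$, then $z_t\|\alpha_p=\vec f_p(t)$. By Lemma~\ref{lem:dense} the $b_t$ are pairwise distinct, and each takes the value $1$ unboundedly often below $\kappa$. The canonical name $\dot b_t$ consists of the pairs $((\xi,i)\check{\ },p)$ with $t\in D_p$, $\xi<\alpha_p$ and $f_p(t)(\xi)=i$.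

\section{The nondegenerate branches}\label{sec:branches}

In $V[G]$ let $\mathrm{Br}$ be the set of arrays $z=\langle z_\varepsilon:\varepsilon\le\beta\rangle$ of width $\kappa$ with $\beta<\delta$ such that $z\|\gamma\in U_\gamma$ for all $\gamma\in(\beta,\kappa)$ and $z_\beta$ takes the value $1$ unboundedly often below $\kappa$. The last clause excludes, for example, the arrays of zeros, whose approximations lie in the $U_\gamma$ by (e). It concerns only the last row, but $(\star)$ then determines the whole array.

\begin{lemma}\label{lem:branches}
$\mathrm{Br}=\{z_t:t\in\mathbb{T}\}$.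
\end{lemma}

\begin{proof}
Let $\mathrm{lh}(t)=\beta+1\le\gamma<\kappa$ and take $p\in G$ with $t\in D_p$ and $\alpha_p>\gamma$. Then $z_t\|\gamma=\vec f_p(t)\|\gamma\in U_\gamma$ by (c). So $z_t\in\mathrm{Br}$.

For the converse we run the argument of Section~\ref{sec:plan} with arrays. Suppose $p_0$ forces that $\dot z\in\mathrm{Br}$ has length $\beta+1$ and that $\dot z\ne z_t$ for all $t\in\mathbb{T}$. We may assume $\alpha_{p_0}>\beta$. We build $p_0\ge p_1\ge\cdots$, with components $\alpha_n,D_n,f_n$, together with ordinals $\gamma_n$ and arrays $c_n$ such that $\alpha_n<\gamma_n\le\alpha_{n+1}$, $p_{n+1}\Vdash\dot z\|\gamma_n=\check c_n$, and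
\begin{itemize}
\item[(1)] $\vec f_{n+1}(t)\|\gamma_n\ne c_n$ for each $t\in D_n$ of length $\beta+1$;
\item[(2)] the last row of $c_n$ takes the value $1$ somewhere in $[\alpha_n,\gamma_n)$.
\end{itemize}
Given $p_n$, let $H\ni p_n$ be generic and compute $z=\dot z^H$ and the $z_t$ in $V[H]$. For each $t\in D_n$ of length $\beta+1$ the arrays $z$ and $z_t$ differ in some column. Since $|D_n|<\kappa$ and $\kappa$ is regular in $V[H]$, there is $\gamma_n\in(\alpha_n,\kappa)$ such that $z\|\gamma_n\ne z_t\|\gamma_n$ for all these $t$ and $z_\beta$ takes the value $1$ in $[\alpha_n,\gamma_n)$. The array $c_n=z\|\gamma_n$ is in $V_\kappa^{V[H]}=V_\kappa$. Take $p_{n+1}\in H$ below $p_n$, of height at least $\gamma_n$, forcing $\dot z\|\gamma_n=\check c_n$. For $t\in D_n$ we have $z_t\|\gamma_n=\vec f_{n+1}(t)\|\gamma_n$, so (1) and (2) hold.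

Let $\alpha=\sup_n\alpha_n=\sup_n\gamma_n<\kappa$. The heights increase strictly, so Lemma~\ref{lem:closed} gives a lower bound $p_\omega$ of height $\alpha$ with top level $U_\alpha(D,f)$, where $D=\bigcup_nD_n$. Let $c$ be the row-by-row union of the $c_n$. Then $p_\omega$ forces $\dot z\|\alpha=\check c$. It also forces that $\dot z\|\alpha$ belongs to level $\alpha$ of the generic system, as $\beta<\alpha<\kappa$, and that this level is $U_\alpha(D,f)$. So $c\in U_\alpha(D,f)$. By (2) the last row of $c$ takes the value $1$ unboundedly often below $\alpha$. By $(\star)$, $c=\vec f(t)$ for some $t\in D$, which has length $\beta+1$. Choose $n$ with $t\in D_n$. Then $c_n=c\|\gamma_n=\vec f_{n+1}(t)\|\gamma_n$, contradicting~(1).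
\end{proof}

\section{Restriction, amalgamation and automorphisms}\label{sec:symmetry}

We now define the parts $G_A$ of the generic filter. For down-closed $A\subseteq\mathbb{T}$ let $\mathbb{P}_A=\{p\in\mathbb{P}:D_p\subseteq A\}$ and
\[
p\restriction A=(\alpha_p,U^p,D_p\cap A,f_p\restriction A)\in\mathbb{P}_A .
\]
Restriction forgets promises and keeps the system. From the definition of the order, $p\le p\restriction A$; $q\le p$ implies $q\restriction A\le p\restriction A$; and $p\restriction A=p$ for $p\in\mathbb{P}_A$. The forcing is not a product over $\mathbb{T}$, since all coordinates share the system. The next lemma is the substitute for a product structure, and it is where (d) is used in full strength.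

\begin{lemma}[Amalgamation]\label{lem:amalg}
If $A$ is down-closed, $u\le p\restriction A$ and $D_u\cap D_p\subseteq A$, then $u$ and $p$ are compatible.
\end{lemma}

\begin{proof}
From $u\le p\restriction A$ we get $D_p\cap A\subseteq D_u$, so $D_u\cap D_p=D_p\cap A$. Let $\alpha_q=\alpha_u$, $U^q=U^u$ and $D_q=D_u\cup D_p$. Let $f_q=f_u$ on $D_u$, and for $t\in D_p\setminus D_u$ let $f_q(t)$ extend $f_p(t)$ by zeros on $[\alpha_p,\alpha_u)$. Then $f_q(t)\restriction\alpha_p=f_p(t)$ for all $t\in D_p$: on $D_p\cap D_u=D_p\cap A$ because $u\le p\restriction A$, and elsewhere by definition. It remains to see that all threads of $f_q$ lie in $U^u_{\alpha_u}$; then $q\in\mathbb{P}$ and $q\le u,p$. For $t\in D_u$ the thread is a thread of $u$. For $t\in D_p\setminus D_u$ we use induction on $\mathrm{lh}(t)=\beta+1$. If $\alpha_u=\alpha_p$, then $\vec f_q(t)=\vec f_p(t)\in U^p_{\alpha_p}=U^u_{\alpha_u}$. Otherwise let $y=\vec f_q(t)_{<\beta}$. For $\varepsilon<\beta$ the array $y_{\le\varepsilon}$ is the thread of $t_{\le\varepsilon}$, which lies in $D_u$ or is covered by the induction hypothesis; so $y$ is an $\alpha_u$-chain.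 Also $y\|\alpha_p=\vec f_p(t)_{<\beta}$. Clause (d) of the system $U^u$, with $\gamma'=\alpha_p$ and $x=\vec f_p(t)$, gives $\vec f_q(t)\in U^u_{\alpha_u}$.
\end{proof}

\begin{lemma}\label{lem:generic}
Let $A$ be down-closed. Then $G_A=G\cap\mathbb{P}_A$ is $\mathbb{P}_A$-generic over $V$. If $|A|\le\kappa$, then $|\mathbb{P}_A|\le\kappa$.
\end{lemma}

\begin{proof}
If $p,p'\in G_A$ and $r\in G$ is a common extension, then $r\restriction A\in G$ because $r\le r\restriction A$, and $r\restriction A\le p,p'$. So $G_A$ is a filter on $\mathbb{P}_A$. Let $E\in V$ be dense in $\mathbb{P}_A$. Given $p\in\mathbb{P}$, take $u\in E$ with $u\le p\restriction A$; as $D_u\subseteq A$, Lemma~\ref{lem:amalg} shows that $u$ and $p$ are compatible. So $E$ is predense in $\mathbb{P}$, and $G$ meets $E$ by (F2). For the size: there are $|V_\kappa|=\kappa$ many systems, at most $\kappa^{<\kappa}=\kappa$ many domains $D\subseteq A$, and fewer than $\kappa$ many maps $D\to{}^\alpha2$ for given $D$ and $\alpha$. All three counts use the inaccessibility of $\kappa$.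
\end{proof}

A $\mathbb{P}_A$-name $\tau$ is a $\mathbb{P}$-name with $\tau^G=\tau^{G_A}$, and $p\in G$ implies $p\restriction A\in G_A$.

An \emph{automorphism of $\mathbb{T}$} is a bijection $\pi:\mathbb{T}\to\mathbb{T}$ that preserves lengths and satisfies $\pi(t_{\le\varepsilon})=\pi(t)_{\le\varepsilon}$. Its inverse is again one. It acts on conditions by renaming the indices:
\[
\pi p=(\alpha_p,U^p,\pi[D_p],f_p\circ\pi^{-1}).
\]
The thread of $\pi(t)$ in $\pi p$ is the thread of $t$ in $p$, so $\pi p\in\mathbb{P}$, and $p\mapsto\pi p$ is an automorphism of $\mathbb{P}$ that maps $\mathbb{P}_A$ onto $\mathbb{P}_{\pi[A]}$. From the definition of the names, $\pi\dot b_t=\dot b_{\pi(t)}$. If $\pi$ fixes $A$ pointwise, then it permutes $\mathbb{T}\setminus A$, so $(\pi p)\restriction A=p\restriction A$; it fixes every condition in $\mathbb{P}_A$, and hence every $\mathbb{P}_A$-name.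

The next lemma supplies all the automorphisms we need. It generalizes the passage from $B_\beta$ to $B'_\beta$ in Section~\ref{sec:plan}: instead of the first entry of $t$, we change the entry at which $t$ leaves $A$.

\begin{lemma}[Moving apart]\label{lem:move}
Let $A\subseteq\mathbb{T}$ be down-closed with $|A|\le\kappa$. Let $E\subseteq\mathbb{T}$ and $B_j\subseteq\mathbb{T}$ for $j\in J$, where $|E|,|J|,|B_j|\le\kappa$. There are automorphisms $\pi_j$ of $\mathbb{T}$ fixing $A$ pointwise such that the sets $\pi_j[B_j]\setminus A$ are pairwise disjoint and disjoint from $E$.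
\end{lemma}

\begin{proof}
For $t\in\mathbb{T}\setminus A$ let $\varepsilon$ be least with $t_{\le\varepsilon}\notin A$, and call $t_{\le\varepsilon}=s^\frown\langle i\rangle$ the \emph{exit} of $t$; the length of $s$ may be $0$ or a limit. For each $s$ that occurs in this way let
\begin{align*}
F_s&=\{i<\lambda:s^\frown\langle i\rangle\in A\},\\
E_s&=\{i<\lambda:s^\frown\langle i\rangle\subseteq t\mbox{ for some }t\in E\},\\
N_{j,s}&=\{i\in\lambda\setminus F_s:s^\frown\langle i\rangle\subseteq t\mbox{ for some }t\in B_j\}.
\end{align*}
These sets have size at most $\kappa$, and so has $F_s\cup E_s\cup\bigcup_{k\in J}N_{k,s}$. As $\lambda=\kappa^+$, there are pairwise disjoint sets $W_{j,s}\subseteq\lambda$, $j\in J$, disjoint from this union, with $|W_{j,s}|=|N_{j,s}|$. Let $\sigma_{j,s}$ be an involution of $\lambda$ that exchanges $N_{j,s}$ with $W_{j,s}$ and fixes all other points; it permutes $\lambda\setminus F_s$.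

Let $\pi_j$ fix $A$ pointwise, and for $t\notin A$ with exit $s^\frown\langle i\rangle$ let $\pi_j(t)$ be obtained from $t$ by replacing the entry $i$ at position $\mathrm{lh}(s)$ by $\sigma_{j,s}(i)$. Since $\sigma_{j,s}(i)\notin F_s$, the sequence $\pi_j(t)$ is not in $A$ (which is down-closed) and has exit $s^\frown\langle\sigma_{j,s}(i)\rangle$. Hence $\pi_j$ is its own inverse. It commutes with $t\mapsto t_{\le\varepsilon}$: for $t\in A$ both sides are $t_{\le\varepsilon}$; for $t\notin A$ and $\varepsilon<\mathrm{lh}(s)$ the node $t_{\le\varepsilon}$ is in $A$ and is not affected by the change; for $\varepsilon\ge\mathrm{lh}(s)$ it is outside $A$ and has the same exit as $t$.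

An element of $\pi_j[B_j]\setminus A$ is $\pi_j(t)$ with $t\in B_j\setminus A$. The exit $s^\frown\langle i\rangle$ of $t$ has $i\in N_{j,s}$, so the exit of $\pi_j(t)$ is $s^\frown\langle i'\rangle$ with $i'\in W_{j,s}$. If $\pi_j(t)$ were also in $\pi_k[B_k]$ with $k\ne j$, then $i'\in W_{j,s}\cap W_{k,s}$; if it were in $E$, then $i'\in W_{j,s}\cap E_s$. Both intersections are empty.
\end{proof}

This is the only place where $\lambda=\kappa^+$ is used. With $\kappa$ in place of $\lambda$ the lemma fails: every automorphism that fixes $A=\{\langle i\rangle:0<i<\kappa\}$ pointwise would also fix $\langle0\rangle$.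

\section{The symmetric model}\label{sec:model}

\begin{definition}\label{def:support}
A \emph{support} is a down-closed set $A\subseteq\mathbb{T}$ in $V$ with $|A|\le\kappa$ such that $1\Vdash$ ``$\check A$ has no $\delta$-branch''. Let $\mathcal{A}$ be the set of supports.
\end{definition}

For $\delta<\kappa$ a $\delta$-branch in $V[G]$ lies in $V$ by (F3), and the forcing clause says only that $A$ has no $\delta$-branch in $V$. For $\delta=\kappa$ closure does not apply, and the branch that we must exclude in Section~\ref{sec:failure} is found in $V[G]$; the definition is made to exclude it there.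

\begin{lemma}\label{lem:supports}
\begin{itemize}
\item[(1)] The union of fewer than $\delta$ supports is a support.
\item[(2)] Let $A\in\mathcal{A}$, $|J|\le\kappa$, and $A\subseteq B_j\in\mathcal{A}$ for $j\in J$, with $B_j\cap B_k=A$ for $j\ne k$. Then $A\cup\bigcup_{j\in J}B_j\in\mathcal{A}$.
\item[(3)] $\emptyset\in\mathcal{A}$, and $A_t=\{t_{\le\varepsilon}:\varepsilon<\mathrm{lh}(t)\}\in\mathcal{A}$ for $t\in\mathbb{T}$.
\item[(4)] If $A\in\mathcal{A}$ and $\pi$ is an automorphism of $\mathbb{T}$, then $\pi[A]\in\mathcal{A}$.
\end{itemize}
\end{lemma}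

\begin{proof}
All the sets in question are down-closed and of size at most $\kappa$. To exclude branches, work in an arbitrary generic extension by $\mathbb{P}$; there $\delta$ is regular.

(1) Let $s$ be a $\delta$-branch of $\bigcup_{i<\theta}A_i$, $\theta<\delta$. By regularity some $A_i$ contains $s_{\le\varepsilon}$ for unboundedly many $\varepsilon<\delta$, hence for all $\varepsilon<\delta$, as $A_i$ is down-closed.

(2) Let $s$ be a $\delta$-branch of the union. It is not a branch of $A$, so $s_{\le\varepsilon_0}\notin A$ for some $\varepsilon_0$, and this node lies in exactly one $B_j$. For $\varepsilon\ge\varepsilon_0$ the node $s_{\le\varepsilon}$ is not in $A$, since $A$ is down-closed, so it lies in some $B_k$; then $s_{\le\varepsilon_0}\in B_k$ and $k=j$. Thus $s$ is a $\delta$-branch of $B_j$, a contradiction.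

(3) Elements of $A_t$ have length at most $\mathrm{lh}(t)$, while a $\delta$-branch provides a node of length $\mathrm{lh}(t)+1<\delta$.

(4) If $s$ is a $\delta$-branch of $\pi[A]$, the nodes $\pi^{-1}(s_{\le\varepsilon})\in A$ have length $\varepsilon+1$ and extend one another, so their union is a $\delta$-branch of $A$.
\end{proof}

Part (1) is where the regularity of $\delta$ is used. For a singular $\delta$ the union of $\mathrm{cf}(\delta)$ many of the sets $B_\beta$ from Section~\ref{sec:plan} would contain a $\delta$-branch, in accordance with Theorem~\ref{thm:C}.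

For $A\in\mathcal{A}$ let $\mathcal{N}_A$ be the set of names $\sigma\subseteq\{\check x:x\in V_\kappa\}\times\mathbb{P}_A$, and let $\mathcal{N}=\bigcup_{A\in\mathcal{A}}\mathcal{N}_A$. In $V[G]$ let
\begin{equation}\label{eq:C}
\mathcal{C}=\{\sigma^G:\sigma\in\mathcal{N}\}=\bigcup_{A\in\mathcal{A}}P(V_\kappa)\cap V[G_A],\qquad M=(V_\kappa,\in,\mathcal{C}).
\end{equation}
For the second equality, $\sigma\in\mathcal{N}_A$ gives $\sigma^G=\sigma^{G_A}\in V[G_A]$; conversely, a subset of $V_\kappa$ in $V[G_A]$ with $\mathbb{P}_A$-name $\tau$ equals $\sigma^G$ for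
\[
\sigma=\{(\check x,r):x\in V_\kappa,\ r\in\mathbb{P}_A,\ r\Vdash_{\mathbb{P}_A}\check x\in\tau\},
\]
by (F1) for $\mathbb{P}_A$. Since $A\subseteq B$ implies $\mathcal{N}_A\subseteq\mathcal{N}_B$, finitely many names in $\mathcal{N}$ lie in a common $\mathcal{N}_A$, by Lemma~\ref{lem:supports}(1).

Let $\dot{\mathcal{C}}=\{(\sigma,1):\sigma\in\mathcal{N}\}$, a name for $\mathcal{C}$. For a second-order formula $\varphi$, sets $\vec x$ in $V_\kappa$ and names $\vec\sigma$ in $\mathcal{N}$ we write $p\Vdash\varphi^M(\vec x,\vec\sigma)$ if $p$ forces in $\mathbb{P}$ that $(V_\kappa,\in,\dot{\mathcal{C}})\models\varphi(\vec x,\vec\sigma)$. This relation is definable in $V$, since $\mathbb{P}$ is a set and the structure is a set structure. An automorphism $\pi$ of $\mathbb{T}$ maps $\mathcal{N}_A$ onto $\mathcal{N}_{\pi[A]}$, so it permutes $\mathcal{N}$ by Lemma~\ref{lem:supports}(4), and $\pi\dot{\mathcal{C}}=\dot{\mathcal{C}}$. By (F4),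
\begin{equation}\label{eq:sym}
p\Vdash\varphi^M(\vec x,\vec\sigma)\iff\pi p\Vdash\varphi^M(\vec x,\pi\vec\sigma).
\end{equation}

Comprehension is the difficult axiom: the class quantifiers of $\varphi$ range over all of $\mathcal{C}$, which no $V[G_A]$ contains, and yet the class defined by $\varphi$ must lie in some $V[G_A]$. The next lemma shows that truth in $M$ about parameters with support $A$ is decided by $G_A$.

\begin{lemma}\label{lem:restrict}
If $A\in\mathcal{A}$, $\vec\sigma\in\mathcal{N}_A$ and $p\Vdash\varphi^M(\vec x,\vec\sigma)$, then $p\restriction A\Vdash\varphi^M(\vec x,\vec\sigma)$.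
\end{lemma}

\begin{proof}
Otherwise some $u\le p\restriction A$ forces $\neg\varphi^M(\vec x,\vec\sigma)$. By Lemma~\ref{lem:move} there is $\pi$ fixing $A$ pointwise with $\pi[D_p]\cap D_u\subseteq A$. Since $\pi\vec\sigma=\vec\sigma$, (\ref{eq:sym}) gives $\pi p\Vdash\varphi^M(\vec x,\vec\sigma)$. But $u\le p\restriction A=(\pi p)\restriction A$, so $u$ and $\pi p$ are compatible by Lemma~\ref{lem:amalg}, a contradiction.
\end{proof}

\begin{proposition}\label{prop:KM}
$M\models\mathrm{KM}$.
\end{proposition}

\begin{proof}
The structure $V_\kappa$ satisfies $\mathrm{ZFC}$ as $\kappa$ is inaccessible, and extensionality holds because the classes are subsets of $V_\kappa$. By (\ref{eq:C}) with $A=\emptyset$, every subset of $V_\kappa$ in $V$ belongs to $\mathcal{C}$; this includes all elements of $V_\kappa$ and a well-ordering of $V_\kappa$. For replacement let $F\in\mathcal{C}$ be a function and $a\in V_\kappa$. Then $F\restriction a$ is a subset of $V_\kappa$ of size less than $\kappa$, and $\kappa$ is regular in $V[G]$, so $F\restriction a$ has rank below $\kappa$ and lies in $V_\kappa^{V[G]}=V_\kappa$.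

For comprehension let the parameters be $\vec\sigma^G$ with $\vec\sigma\in\mathcal{N}_A$. If $M\models\varphi(x,\vec\sigma^G)$, this is forced by some $p\in G$, hence by $p\restriction A\in G_A$. Therefore
\[
\{x\in V_\kappa:M\models\varphi(x,\vec\sigma^G)\}=\{x\in V_\kappa:\exists r\in G_A\ \ r\Vdash\varphi^M(x,\vec\sigma)\}.
\]
The set of pairs $(r,x)\in\mathbb{P}_A\times V_\kappa$ with $r\Vdash\varphi^M(x,\vec\sigma)$ is in $V$, so the right side is in $V[G_A]$.
\end{proof}

\section{Short dependent choice and class choice}\label{sec:choice}

Dependent choice below $\delta$ needs no symmetry: the choices can be made in $V[G]$, because $\mathcal{C}$ is closed under short sequences.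

\begin{lemma}\label{lem:seq}
Let $\alpha<\delta$ and let $\langle X_\beta:\beta<\alpha\rangle\in V[G]$ be a sequence of elements of $\mathcal{C}$. Then $Z=\{(\beta,y):\beta<\alpha,\ y\in X_\beta\}\in\mathcal{C}$.
\end{lemma}

\begin{proof}
In $V[G]$ choose $\sigma_\beta\in\mathcal{N}$ with $\sigma_\beta^G=X_\beta$. By (F3) the sequence $\langle\sigma_\beta:\beta<\alpha\rangle$ is in $V$, since $\alpha<\kappa$. In $V$ choose $A_\beta\in\mathcal{A}$ with $\sigma_\beta\in\mathcal{N}_{A_\beta}$. Then $A=\bigcup_{\beta<\alpha}A_\beta\in\mathcal{A}$ by Lemma~\ref{lem:supports}(1), and $Z=\{(\beta,y):\beta<\alpha,\ y\in\sigma_\beta^{G_A}\}$ is a subset of $V_\kappa$ in $V[G_A]$.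
\end{proof}

\begin{proposition}\label{prop:DC}
$M\models\mathrm{DC}_\alpha$ for every ordinal $\alpha<\delta$.
\end{proposition}

\begin{proof}
Let $M\models\forall X\,\exists Y\,\varphi(X,Y,W)$. In $V[G]$ choose $F:\mathcal{C}\to\mathcal{C}$ with $M\models\varphi(X,F(X),W)$ for all $X\in\mathcal{C}$, and define by recursion on $\beta<\alpha$
\[
X_\beta=F(\{(\varepsilon,y):\varepsilon<\beta,\ y\in X_\varepsilon\}).
\]
The argument of $F$ is in $\mathcal{C}$ by Lemma~\ref{lem:seq}. By the same lemma $Z=\{(\beta,y):\beta<\alpha,\ y\in X_\beta\}\in\mathcal{C}$, and $Z_\beta=F(Z\restriction\beta)$ for $\beta<\alpha$.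
\end{proof}

For $\mathrm{CC}$ this argument is not available: there are $\kappa$ many witnesses, and their supports may pile up to a $\delta$-branch. By Lemma~\ref{lem:supports}(2) we may unite $\kappa$ many supports that are disjoint over the support $A$ of the parameter, and Lemma~\ref{lem:move} makes them so. A new difficulty arises. If $q$ forces that $\tau$ is a witness, then $\pi q$ forces that $\pi\tau$ is a witness, but $\pi q$ need not be in $G$. The remedy is to take $\kappa$ many copies of each $q$ with domains disjoint over $A$: a condition has a domain of size less than $\kappa$ and cannot rule out all of them.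

\begin{proposition}\label{prop:CC}
$M\models\mathrm{CC}$.
\end{proposition}

\begin{proof}
Let $M\models\forall x\,\exists X\,\varphi(x,X,\sigma^G)$ with $\sigma\in\mathcal{N}_A$, $A\in\mathcal{A}$. By (F1) and Lemma~\ref{lem:restrict} some $p\in G_A$ forces this. Steps 1--3 take place in $V$.

\emph{Step 1: witnesses.} For $x\in V_\kappa$ let $R_x$ be the set of $r\in\mathbb{P}_A$ for which there are $B\in\mathcal{A}$ with $A\subseteq B$, $q\in\mathbb{P}_B$ and $\tau\in\mathcal{N}_B$ such that $q\restriction A=r$ and $q\Vdash\varphi^M(x,\tau,\sigma)$. We claim that every $r_0\le p$ in $\mathbb{P}_A$ has an extension in $R_x$. The condition $r_0$ forces that some value of a name in $\mathcal{N}$ is a witness for $x$, so there are $q_0\le r_0$ and $\tau\in\mathcal{N}$ with $q_0\Vdash\varphi^M(x,\tau,\sigma)$. Take $B\in\mathcal{A}$ with $A\subseteq B$ and $\tau\in\mathcal{N}_B$, and let $q=q_0\restriction B$. By Lemma~\ref{lem:restrict}, $q\Vdash\varphi^M(x,\tau,\sigma)$, and $q\restriction A=q_0\restriction A\le r_0\restriction A=r_0$. For $x\in V_\kappa$ and $r\in R_x$ fix such $B_{x,r}$, $q_{x,r}$ and $\tau_{x,r}$.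

\emph{Step 2: copies.} Let $J=\{(x,r,\eta):x\in V_\kappa,\ r\in R_x,\ \eta<\kappa\}$. By Lemma~\ref{lem:generic}, $|J|\le\kappa$. By Lemma~\ref{lem:move} there are automorphisms $\pi_j$, $j=(x,r,\eta)\in J$, fixing $A$ pointwise, such that the sets $\pi_j[B_{x,r}]\setminus A$ are pairwise disjoint. For $j=(x,r,\eta)$ let
\[
B_j=\pi_j[B_{x,r}],\qquad q_j=\pi_jq_{x,r}\in\mathbb{P}_{B_j},\qquad\tau_j=\pi_j\tau_{x,r}\in\mathcal{N}_{B_j}.
\]
Then $A\subseteq B_j\in\mathcal{A}$ and $B_j\cap B_k=A$ for $j\ne k$, so $B=A\cup\bigcup_{j\in J}B_j\in\mathcal{A}$ by Lemma~\ref{lem:supports}(4),(2). Moreover $q_j\restriction A=r$, and $q_j\Vdash\varphi^M(x,\tau_j,\sigma)$ by (\ref{eq:sym}).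

\emph{Step 3: for $r\in R_x$ the set $\{q_{(x,r,\eta)}:\eta<\kappa\}$ is predense below $r$ in $\mathbb{P}$.} Let $u\le r$. The $\kappa$ many sets $B_{(x,r,\eta)}\setminus A$ are pairwise disjoint and $|D_u|<\kappa$, so some $j=(x,r,\eta)$ has $B_j\cap D_u\subseteq A$. Then $u\le r=q_j\restriction A$ and $D_u\cap D_{q_j}\subseteq A$, so $u$ and $q_j$ are compatible by Lemma~\ref{lem:amalg}.

\emph{Step 4: the choice class.} Let $x\in V_\kappa$. By Step~1 and the genericity of $G_A$ there is $r\in R_x\cap G_A$. By Step~3 and (F2) there is $\eta$ with $q_{(x,r,\eta)}\in G$, and this condition lies in $\mathbb{P}_B$. So in $V[G_B]$ we can let $j(x)$ be the least $j\in J$ with first coordinate $x$ and $q_j\in G_B$, with respect to a well-ordering of $J$ in $V$. Then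
\[
Z=\{(x,y):x\in V_\kappa,\ y\in\tau_{j(x)}^{G_B}\}
\]
is a subset of $V_\kappa$ in $V[G_B]$, so $Z\in\mathcal{C}$. For each $x$ we have $Z_x=\tau_{j(x)}^G$ and $q_{j(x)}\in G$, so $M\models\varphi(x,Z_x,\sigma^G)$.
\end{proof}

\section{The failure of $\mathrm{DC}_\delta$}\label{sec:failure}

To turn a solution of length $\delta$ into a $\delta$-branch of a support, we need to know that $V[G_A]$ contains no generic class with index outside $A$.

\begin{lemma}\label{lem:capture}
If $A\in\mathcal{A}$, $t\in\mathbb{T}$ and $b_t\in V[G_A]$, then $t\in A$.
\end{lemma}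

\begin{proof}
Suppose $t\notin A$ and $p\in G$ forces $\dot b_t=\tau$, where $\tau$ is a $\mathbb{P}_A$-name. By Lemma~\ref{lem:dense} we may assume $t\in D_p$. By Lemma~\ref{lem:move} there is $\pi$ fixing $A$ pointwise with $\pi[D_p]\cap D_p\subseteq A$. Then $\pi(t)\ne t$, since otherwise $t\in\pi[D_p]\cap D_p\subseteq A$. By (F4), $\pi p$ forces $\dot b_{\pi(t)}=\pi\tau=\tau$. Since $p\le p\restriction A=(\pi p)\restriction A$, Lemma~\ref{lem:amalg} gives a common extension of $p$ and $\pi p$. It forces $\dot b_t=\dot b_{\pi(t)}$, contradicting Lemma~\ref{lem:dense}.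
\end{proof}

From now on we identify an element of ${}^\kappa2$ with the subset of $\kappa$ of which it is the characteristic function. Each $b_t$ is in $\mathcal{C}$: if $p\in G$ and $t\in D_p$, then $p\restriction A_t\in G_{A_t}$ has the same value at $t$, so $b_t\in V[G_{A_t}]$, and $A_t\in\mathcal{A}$ by Lemma~\ref{lem:supports}(3). The class
\[
U=\{(\gamma,x):\gamma<\kappa,\ x\in U_\gamma\}
\]
is in $\mathcal{C}$: if $p\in G$, then $p\restriction\emptyset\in G_\emptyset$ has the same system, so $U\in V[G_\emptyset]$.

Let $\theta(\eta,X,U)$ say that $\eta<\delta$ is an ordinal, $X_\varepsilon\subseteq\mathrm{Ord}$ for all $\varepsilon\le\eta$, the section $X_\eta$ is unbounded in $\mathrm{Ord}$, and for every ordinal $\gamma>\eta$ and every array $a$ with $\eta+1$ rows of width $\gamma$ such that $a_\varepsilon(\xi)=1$ exactly when $\xi\in X_\varepsilon$, we have $(\gamma,a)\in U$. All quantifiers range over sets, and for $X\in\mathcal{C}$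
\[
M\models\theta(\eta,X,U)\iff\langle X_\varepsilon:\varepsilon\le\eta\rangle\in\mathrm{Br}.
\]
Let $\varphi(X,Y,U)$ say:
\begin{quote}
for every ordinal $\beta<\delta$, if $X\subseteq\beta\times V$ and $\theta(\eta,X,U)$ holds for all $\eta<\beta$, then $\theta(\beta,X\cup(\{\beta\}\times Y),U)$.
\end{quote}
Membership in $X\cup(\{\beta\}\times Y)$ is expressed with set quantifiers, so $\varphi$ has no class quantifiers. If $\delta=\kappa$, the clauses $\eta<\delta$ and $\beta<\delta$ are omitted and $U$ is the only parameter; if $\delta<\kappa$, then $\delta$ is an additional set parameter. At most one $\beta$ satisfies the premise, because the premise makes $X_\eta$ nonempty for $\eta<\beta$, so that $\beta=\{\varepsilon:X_\varepsilon\ne\emptyset\}$.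

\begin{proposition}\label{prop:fail}
The formula $\varphi(X,Y,U)$ is total in $M$ and has no solution of length $\delta$ in $M$. So $\mathrm{DC}_\delta$ fails in $M$.
\end{proposition}

\begin{proof}
We first decode. Let $\beta\le\delta$ and let $\langle X_\varepsilon:\varepsilon<\beta\rangle\in V[G]$ be such that $\langle X_\varepsilon:\varepsilon\le\eta\rangle\in\mathrm{Br}$ for all $\eta<\beta$. By Lemma~\ref{lem:branches}, $\langle X_\varepsilon:\varepsilon\le\eta\rangle=z_{t^\eta}$ for some $t^\eta\in\mathbb{T}$ of length $\eta+1$. For $\varepsilon\le\eta$ the class $X_\varepsilon$ is the last row of $z_{t^\varepsilon}$ and row $\varepsilon$ of $z_{t^\eta}$, so $b_{t^\varepsilon}=b_{(t^\eta)_{\le\varepsilon}}$. As the $b_t$ are pairwise distinct, $t^\varepsilon=(t^\eta)_{\le\varepsilon}$. Hence $s=\bigcup_{\eta<\beta}t^\eta$ is a function $\beta\to\lambda$ in $V[G]$ with $s_{\le\varepsilon}\in\mathbb{T}$ and $X_\varepsilon=b_{s_{\le\varepsilon}}$ for all $\varepsilon<\beta$.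

\emph{Totality.} Let $X\in\mathcal{C}$. If no $\beta$ satisfies the premise, any $Y$ works. Otherwise take the unique such $\beta<\delta$ and decode $s$. Since $\beta<\kappa$, (F3) gives $s\in V$, so $t=s^\frown\langle0\rangle\in\mathbb{T}$. For $Y=b_t\in\mathcal{C}$ we have $\langle X_\varepsilon:\varepsilon<\beta\rangle^\frown\langle Y\rangle=z_t\in\mathrm{Br}$, which is the conclusion of $\varphi$.

\emph{No solution.} Suppose $Z\in\mathcal{C}$, $Z\subseteq\delta\times V_\kappa$, and $M\models\varphi(Z\restriction\beta,Z_\beta,U)$ for all $\beta<\delta$. By induction on $\beta<\delta$ we get $\langle Z_\varepsilon:\varepsilon\le\beta\rangle\in\mathrm{Br}$: if this holds for all $\eta<\beta$, then $Z\restriction\beta$ satisfies the premise of $\varphi$ with $\beta$, and the conclusion is the claim for $\beta$. Decode $s:\delta\to\lambda$ in $V[G]$ with $Z_\varepsilon=b_{s_{\le\varepsilon}}$ for all $\varepsilon<\delta$. Take $A\in\mathcal{A}$ with $Z\in V[G_A]$. Every section $Z_\varepsilon$ is in $V[G_A]$, so $s_{\le\varepsilon}\in A$ for all $\varepsilon<\delta$ by Lemma~\ref{lem:capture}. Thus $A$ has a $\delta$-branch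 in $V[G]$, contradicting $A\in\mathcal{A}$.
\end{proof}

\begin{proof}[Proof of Theorems \ref{thm:A} and \ref{thm:B}]
Let $M_\delta=M$. We have $V_\kappa^{V[G]}=V_\kappa$ by Section~\ref{sec:forcing}. By Propositions \ref{prop:KM}, \ref{prop:CC} and~\ref{prop:DC}, $M$ satisfies $\mathrm{KM}+\mathrm{CC}$ and $\mathrm{DC}_\alpha$ for $\alpha<\delta$. By Proposition~\ref{prop:fail}, $\mathrm{DC}_\delta$ fails, and then $\mathrm{DC}_\alpha$ fails for $\delta\le\alpha\le\kappa$, since $\mathrm{DC}_\alpha$ implies $\mathrm{DC}_\delta$. This is Theorem~\ref{thm:B}.

For $\delta=\kappa$ the model $M$ satisfies $\mathrm{DC}_\alpha$ for each of its ordinals $\alpha$, in particular for its regular cardinals, and $\mathrm{DC}_{\mathrm{Ord}}$ fails for the formula $\varphi$, which has no class quantifiers and the single parameter $U$. The existence of such a set model is forced by $\mathbb{P}$, so the theory in Theorem~\ref{thm:A} is consistent in $V[G]$. Consistency is an arithmetical statement, and $V$ and $V[G]$ have the same natural numbers, so the theory is consistent in $V$.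
\end{proof}

\section{Removing the class parameter}\label{sec:param}

The failing instance in Theorem~\ref{thm:A} has no class quantifiers and uses the generic parameter $U$. At the cost of class quantifiers the parameter can always be removed: let the first step of the dependent choice choose it.

\begin{proposition}\label{prop:param}
Over $\mathrm{KM}$, if $\mathrm{DC}_{\mathrm{Ord}}$ fails, then it fails for a formula without class parameters.
\end{proposition}

\begin{proof}
Let $\varphi$ with parameter $A$ be a failing instance. Call a class $B$ \emph{bad} if $\varphi(X,Y,B)$ is total and has no solution of length $\mathrm{Ord}$. This is expressed by a second-order formula in $B$ alone, and $A$ is bad. Recall $B^{*}=\{\emptyset\}\cup(\{0\}\times B)$, and for a class $X$ let $X'=\{(\beta,y):\beta\in\mathrm{Ord},\ (1+\beta,y)\in X\}$. Let $\varphi'(X,Y)$ say: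
\begin{quote}
if $X=\emptyset$, then $Y=B^{*}$ for some bad $B$; and if $X\ne\emptyset$ and $X_0=B^{*}$ with $B$ bad, then $\varphi(X',Y,B)$.
\end{quote}
The formula $\varphi'$ has no parameters. It is total: for $X=\emptyset$ take $Y=A^{*}$; if $X\neq\emptyset$ and $X_0=B^{*}$ with $B$ bad, then $B$ is determined by $X$, and the totality of $\varphi$ for $B$ gives $Y$; in the remaining case any $Y$ works.

Suppose $Z$ is a solution of length $\mathrm{Ord}$ for $\varphi'$. Since $Z\restriction0=\emptyset$, we have $Z_0=B^{*}$ with $B$ bad. For every ordinal $\beta$ the class $X=Z\restriction(1+\beta)$ has $X_0=B^{*}\ne\emptyset$, so $\varphi(X',Z_{1+\beta},B)$ holds. The map $\beta\mapsto1+\beta$ is strictly increasing, so $X'=Z'\restriction\beta$, and $Z_{1+\beta}=(Z')_\beta$. Thus $Z'$ is a solution of length $\mathrm{Ord}$ for $\varphi$ with parameter $B$, contradicting the badness of $B$.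
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Jensen forcing at an inaccessible and a model of Kelley-Morse satisfying $\mathrm{CC}$ but not $\mathrm{DC}_\omega$},
\texttt{https://victoriagitman.github.io/files/inaccessibleJensen.pdf}.

\end{thebibliography}
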